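# Almost constrained in the bidual, yet not 1-complemented

All Banach spaces are real, "projection" means bounded linear projection, and a Banach space is always regarded as a subspace of its bidual through the canonical embedding. For $X\subset Z$, $\lambda(X,Z)$ denotes the infimum of the norms of projections of $Z$ onto $X$.

## 1. Three numbers, their median, and a six-dimensional space

Let $\theta=(\theta_1,\theta_2,\theta_3)$ be three real numbers. We want a number $\varphi(\theta)$ that lies between $\theta_j$ and $\theta_k$ for each of the three pairs $j\ne k$. The median does this: the smaller of any two of the numbers is at most the middle one, and the larger of any two is at least the middle one. But no *linear* function $\varphi(\theta)=\sum_j q_j\theta_j$ does it. The triple $(1,1,1)$ forces $q_1+q_2+q_3=1$. The triple $(1,0,0)$, with the pair $\{2,3\}$, forces $q_1=0$, and in the same way $q_2=q_3=0$, a contradiction.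

We turn this into geometry. Let $Z=\mathbb R^3\times\mathbb R^3$ with
$$\|(b,\theta)\|=\max_{i=1,2,3}\Bigl(|b_i|+\max_{j\ne i}|\theta_j|\Bigr),\qquad Y=\{(b,a\mathbf 1):b\in\mathbb R^3,\ a\in\mathbb R\},\quad \mathbf 1=(1,1,1).$$
The coordinate $b_i$ is a tag attached to the pair $\{1,2,3\}\setminus\{i\}$. Let $u_1,u_2,u_3$ be the unit vectors of $\mathbb R^3$.

Write $(b,\theta)=(b,\mathrm{med}(\theta)\mathbf 1)+(0,\theta-\mathrm{med}(\theta)\mathbf 1)$. The first summand is in $Y$. The second has the form $o=(0,\theta')$ with $\mathrm{med}(\theta')=0$. For each $i$ the number $0$ lies between the two numbers $\theta'_j$, $j\neq i$, so $a$ lies between the two numbers $a+\theta'_j$, and $|a|\le\max_{j\ne i}|a+\theta'_j|$. Adding $|b_i|$ and taking the maximum over $i$, we get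
$$\|y\|\le\|y+o\|\qquad\text{for all } y=(b,a\mathbf 1)\in Y .$$
So every $z\in Z$ is a sum $y_0+o$ with $y_0\in Y$ and with $o$ "orthogonal" to $Y$ in the sense just displayed.

Is there a norm one projection of $Z$ onto $Y$? Let $Q$ be a projection onto $Y$ of norm $c$, and write $Q(0,u_i)=(\beta^i,\alpha_i\mathbf 1)$. Since $\sum_i(0,u_i)=(0,\mathbf 1)\in Y$, we have $\alpha_1+\alpha_2+\alpha_3=1$. For $\varepsilon=\pm1$ the vector $(\varepsilon u_i,u_i)$ has norm $1$: the index $i$ contributes $1+0$, and each other index contributes $0+1$. Its image $(\varepsilon u_i+\beta^i,\alpha_i\mathbf 1)$ has norm at least $|\varepsilon+\beta^i_i|+|\alpha_i|$, and for a suitable sign this is at least $1+|\alpha_i|$. So $|\alpha_i|\le c-1$ for each $i$, and $1=\sum\alpha_i\le3(c-1)$. *Every projection of $Z$ onto $Y$ has norm at least $4/3$.*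

The sum of $(0,u_1),(0,u_2),(0,u_3)$ is a nonzero element of $Y$, although each of the three is orthogonal to $Y$ in the sense above. So these orthogonal vectors do not form a linear space.

## 2. Almost constrained subspaces and the property $IP_{f,\infty}$

**Definition.** For a closed subspace $Y$ of a Banach space $Z$ let
$$O(Y,Z)=\{z\in Z:\ \|y+z\|\ge\|y\|\ \text{ for all }y\in Y\}.$$
$Y$ is an *almost constrained* (AC) subspace of $Z$ if $Z=Y+O(Y,Z)$.

Section 1 gives an AC subspace. Three facts will be used all the time.

First, $O(Y,Z)$ is closed under scalars: for $t\ne0$ and $o\in O(Y,Z)$, $\|y+to\|=|t|\,\|t^{-1}y+o\|\ge\|y\|$. Moreover $Y\cap O(Y,Z)=\{0\}$, as one sees by taking $y=-z$.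

Second, putting $y=x-w$ (up to sign), for $z\in Z$ and $x\in Y$,
$$z-x\in O(Y,Z)\iff \|w-x\|\le\|w-z\|\ \text{ for all } w\in Y. \tag{1}$$
Indeed, $\|y+(z-x)\|\ge\|y\|$ with $y=x-w$ reads $\|z-w\|\ge\|x-w\|$. So AC means: for each $z\in Z$ some point $x\in Y$ is at least as close as $z$ to every point of $Y$.

Third, if $\mathcal P:Z\to Y$ is a norm one projection, then $Y$ is AC: write $z=\mathcal Pz+(z-\mathcal Pz)$ and note $\|y\|=\|\mathcal P(y+z-\mathcal Pz)\|\le\|y+z-\mathcal Pz\|$. Thus $\ker \mathcal P\subset O(Y,Z)$. The converse is false in general, and Section 1 shows it: choosing $x$ in (1) for each $z$ may be possible without being possible *linearly*.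

**Definition.** A nonzero Banach space $X$ has the *finite-infinite intersection property* $IP_{f,\infty}$ (in Godefroy's sense; we use this equivalent formulation) if $X$ is an AC subspace of $X^{**}$, that is, $X^{**}=X+O(X,X^{**})$.

Every dual space $X=G^*$ has it, because restriction of functionals $G^{***}\to G^*$, $\Phi\mapsto\Phi|_G$, is a norm one projection. The space $c_0$ does not. Let $h=(1,1,1,\dots)\in\ell_\infty=c_0^{**}$ and suppose $x\in c_0$ is as in (1). The vector $w=(2,\dots,2,0,0,\dots)$, with $n$ twos, has $\|w-h\|=1$, so $|2-x_k|\le1$ and $x_k\ge1$ for all $k\le n$. As $n$ is arbitrary, $x\notin c_0$.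

The question, posed in the Master's Thesis at https://core.ac.uk/download/38679093.pdf, is whether the gap seen in Section 1 can occur when the big space is the bidual: *if $X$ has the $IP_{f,\infty}$, is there a norm one projection of $X^{**}$ onto $X$?*

Some cases are easy. For reflexive $X$, and for dual spaces, there is nothing to do. If $\dim X^{**}/X=1$ the answer is yes: take $h\in X^{**}\setminus X$ and write $h=x+o$ with $o\in O(X,X^{**})$. Then $o\notin X$, so $X^{**}=X\oplus\mathbb Ro$, and $y+to\mapsto y$ has norm one because $\|y+to\|\ge\|y\|$. More generally, if $O(X,X^{**})$ is a linear space and $X^{**}=X+O(X,X^{**})$, then $x+o\mapsto x$ is a norm one projection. So a counterexample needs at least two dimensions over $X$, in which $O$ fails to be linear. The answer in general is no.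

**Theorem A.** *Let $0<\kappa<1$. For $P=\{1,2,3\}$ and $\mathcal A=\{\{1,2\},\{1,3\},\{2,3\}\}$, the space $X$ constructed in Section 4 is isomorphic to $\ell_1$ and has the $IP_{f,\infty}$, but every projection of $X^{**}$ onto $X$ has norm $\ge 1+\frac23(1-\kappa)>1$. Hence the $IP_{f,\infty}$ does not imply that $X$ is 1-complemented in $X^{**}$.*

Sections 3–7 prove this. Section 8 sharpens the constant (Theorem B), and Section 9 gives classes of spaces where the answer is yes (Theorem C).

## 3. Transplanting the example into a bidual, and the projection that copies $p_1$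

The space $Z$ of Section 1 cannot sit between a finite-dimensional space and its bidual. We need the vectors $(0,\theta)$ to become weak\* limits of vectors of $X$. The model is $\ell_1$: a weak\* cluster point $h\in\ell_1^{**}$ of the unit vectors $(e_n)$ satisfies $h(f)=\lim_n f(n)$ for every $f\in c\subset\ell_\infty=\ell_1^*$. On convergent sequences, $h$ is "evaluation at $\infty$".

So let $\overline{\mathbb N}=\mathbb N\cup\{\infty\}$, let $\Delta\subset\mathbb R^3$ be the probability simplex with vertices $e_1,e_2,e_3$, let $A_i=\{1,2,3\}\setminus\{i\}$, let $\Delta_{A_i}$ be the edge of $\Delta$ spanned by $e_j$, $j\in A_i$, and let $H=\{\eta\in\mathbb R^3:\sum\eta_j=0\}$. Consider vectors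
$$v=(b,\lambda,(\eta_n)_{n\le\infty})\in\mathbb R^3\oplus\mathbb R\oplus\ell_1(\overline{\mathbb N};H)$$
and test points $d=(i,\varepsilon,p)$ with $\varepsilon=\pm1$, $p_n\in\Delta_{A_i}$ for all $n\le\infty$, and $p_n\to p_\infty$. Put
$$v(d)=\varepsilon b_i+\lambda+\sum_{n\le\infty}\langle\eta_n,p_n\rangle,\qquad \|v\|=\sup_d|v(d)| .$$
This is a norm. If $\|v\|=0$, changing $\varepsilon$ gives $b=0$. Changing a single $p_n$ with $n<\infty$ shows that $\eta_n$ is constant on each $A_i$, hence constant, hence $0$. Then changing the (constant) sequence $p$ gives $\eta_\infty=0$, and finally $\lambda=0$. On vectors with $\eta_n=0$ for $n<\infty$ we recover the norm of Section 1, with $\theta=\lambda\mathbf 1+\eta_\infty$.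

Let $X'$ be the set of $v$ with $\eta_\infty=0$. For $\theta\in\mathbb R^3$ let $z_\theta(d)=\langle\theta,p_\infty\rangle$ and $z_\theta^{(n)}(d)=\langle\theta,p_n\rangle$. These are vectors of our space, and $z_\theta^{(n)}\in X'$.

This attempt fails at a definite point: the linear map
$$x+z_\theta\ \longmapsto\ x+z^{(1)}_\theta\qquad(x\in X',\ \theta\in\mathbb R^3)$$
is a norm one projection onto $X'$. It is well defined, since $z_{\mathbf 1}=z^{(1)}_{\mathbf 1}$ is the constant function $1$. For the norm, take a test point $d=(i,\varepsilon,p)$ and let $d_K$ be obtained by replacing $p_n$ by $p_1$ for $K<n\le\infty$. This is again a test point, because $p_1\in\Delta_{A_i}$. As $x$ has no coordinate at $\infty$, $(x+z_\theta)(d_K)\to x(d)+\langle\theta,p_1\rangle=(x+z^{(1)}_\theta)(d)$ when $K\to\infty$. Hence $\|x+z_\theta^{(1)}\|\le\|x+z_\theta\|$.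

In Section 1 the projection had to use the same coefficients $\alpha_1,\alpha_2,\alpha_3$ for all three pairs. Here $p_1$ already knows in which edge the sequence lives, and the projection reads this off.

The remedy is to let the constraint start late. We allow test points for which $p_n\in\Delta_A$ is required only for $n\ge m$, with a separate tag $g_{A,m}$ for each pair $(A,m)$. A vector $y\in X$ has summable coordinates. At a test point whose constraint starts at a large $m$, it sees essentially only $p_1,\dots,p_{m-1}$, which are free and carry no information about $A$. It could also look at the tag $g_{A,m}$ itself, but only with a coefficient that tends to $0$ as $m\to\infty$.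

Two things then need care. The vectors $x+z_\theta$ must still have their designed norm inside $X^{**}$ (Lemma 4 below). And the tags must span $\ell_1$, which is the reason for the number $\kappa$.

## 4. The space: constraints that start at time $m$

**Data.** Let $P$ be a finite set with $N\ge2$ elements, and let $\mathcal A$ be a nonempty family of nonempty subsets of $P$ that is *pairwise intersecting*: $A\cap B\ne\emptyset$ for all $A,B\in\mathcal A$. Fix $0<\kappa<1$. For Theorem A one takes $P=\{1,2,3\}$ and the three pairs.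

Let $\Delta\subset\mathbb R^P$ be the probability simplex with vertices $e_j$, let $\Delta_A=\{p\in\Delta:p_j=0\ \text{for } j\notin A\}$, let $H=\{\eta\in\mathbb R^P:\sum_j\eta_j=0\}$ with the norm $|\cdot|_\infty$, and let $I=\mathcal A\times\mathbb N$. Put
$$V=\mathbb R\oplus\ell_1(\overline{\mathbb N};H)\oplus\ell_1(I)\ni v=(\lambda,(\eta_n)_{n\le\infty},(\gamma_i)_{i\in I}),\qquad X=\{v\in V:\eta_\infty=0\},$$
$$|v|_1=|\lambda|+\sum_{n\le\infty}|\eta_n|_\infty+\sum_{i\in I}|\gamma_i| .$$

**Test points.** Consider pairs $d=(p,s)$ with $p_n\in\Delta$ for $n\le\infty$, $p_n\to p_\infty$, and $s:I\to[0,1]$ finitely supported.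

- $\mathcal D_\infty$ is the set of such $d$ with $s_i\in[0,\kappa]$ for all $i$.
- $\mathcal D_{A,m}$, for $A\in\mathcal A$ and $m\in\mathbb N$, is the set of such $d$ with $p_n\in\Delta_A$ for $m\le n\le\infty$, with $s_{A,m}\in[0,1]$, and with $s_i\in[0,\kappa]$ for $i\ne(A,m)$.

So a tag may exceed $\kappa$ only if its constraint is satisfied. Let $\mathcal D$ be the union of all these sets and
$$v(d)=\lambda+\sum_{n\le\infty}\langle\eta_n,p_n\rangle+\sum_{i\in I}\gamma_is_i,\qquad \|v\|=\sup_{d\in\mathcal D}|v(d)| .$$

**Lemma 1.** *$\|v\|\le|v|_1\le(3+2/\kappa)\|v\|$ for $v\in V$. Hence $(V,\|\cdot\|)$ is a Banach space, $X$ is a closed subspace isomorphic to $\ell_1$, and $\dim V/X=N-1$.*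

**Proof.** The first inequality holds because $|\langle\eta,p\rangle|\le|\eta|_\infty$ for $p\in\Delta$ and $0\le s_i\le1$. For the second we use only $\mathcal D_\infty$. There we may choose independently the points $p_n$ for $n\le K$, one common value of $p_n$ for $K<n\le\infty$, and finitely many $s_i\in[0,\kappa]$. Choose all these so as to maximize $\langle\eta_n,p_n\rangle$ for $n\le K$, $\langle\eta_\infty,p_\infty\rangle$, and $\gamma_is_i$ for $i$ in a finite set. The coordinates $\eta_n$ with $K<n<\infty$ contribute at most $\sum_{K<n<\infty}|\eta_n|_\infty$ in absolute value, which tends to $0$. Do the same with minima. Letting $K\to\infty$ and letting the finite set grow,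
$$2\|v\|\ge\sup_{\mathcal D_\infty}v-\inf_{\mathcal D_\infty}v\ge\sum_{n\le\infty}\bigl(\max_j\eta_{n,j}-\min_j\eta_{n,j}\bigr)+\kappa\sum_i|\gamma_i|\ge\sum_{n\le\infty}|\eta_n|_\infty+\kappa\sum_i|\gamma_i| .$$
The last step uses $\max_j\eta_j\ge0\ge\min_j\eta_j$ for $\eta\in H$. As $\kappa<1$, it follows that $\sum|\eta_n|_\infty+\sum|\gamma_i|\le\frac2\kappa\|v\|$, and also $\sum|\eta_n|_\infty\le2\|v\|$. Evaluating $v$ at some $d\in\mathcal D_\infty$ with $s=0$ gives $|\lambda|\le\|v\|+\sum|\eta_n|_\infty\le3\|v\|$. Adding up yields the second inequality.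

So $\|\cdot\|$ is a norm equivalent to $|\cdot|_1$, and $V$ is complete. In $|\cdot|_1$ the space $X=\mathbb R\oplus\ell_1(\mathbb N;H)\oplus\ell_1(I)$ is closed and, as $1\le\dim H<\infty$, isomorphic to $\ell_1$. Finally $V/X\cong H$. $\square$

If one allowed $\kappa=0$, at most one $s_i$ could be nonzero at a time, so that $\|\sum\gamma_ig_i\|=\max|\gamma_i|$ for finite sums of the tags $g_i$ defined next. The tags would span $c_0$, and the end of Section 9 shows that this is incompatible with the $IP_{f,\infty}$ in a separable space.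

By Lemma 1 elements of $V$ may be regarded as functions on $\mathcal D$. Define
$$\sigma(d)=1,\qquad g_i(d)=s_i,\qquad z_\theta(d)=\langle\theta,p_\infty\rangle,\qquad z_\theta^{(n)}(d)=\langle\theta,p_n\rangle\qquad(i\in I,\ \theta\in\mathbb R^P,\ n\in\mathbb N).$$
Clearly $\sigma,g_i\in X$. If $\bar\theta$ is the mean of the coordinates of $\theta$ and $\theta_0=\theta-\bar\theta\mathbf 1\in H$, then $z_\theta$ is the vector with $\lambda=\bar\theta$, $\eta_\infty=\theta_0$ and all other coordinates zero. Likewise $z_\theta^{(n)}$ has $\lambda=\bar\theta$, $\eta_n=\theta_0$. So $z_\theta\in V$ and $z_\theta^{(n)}\in X$, both are linear in $\theta$, and $z_{\mathbf 1}=z^{(n)}_{\mathbf 1}=\sigma$. Each $v\in V$ is uniquely $x+z_\theta$ with $x\in X$, $\theta\in H$.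

The next lemma says that a vector of $X$ does not notice a change of $p$ far out, while $z_\theta$ sees only what is far out.

**Lemma 2.** *Let $x\in X$ and $\theta\in\mathbb R^P$. If $d\in\mathcal D_{A,m}$ and $p'\in\Delta_A$, or if $d\in\mathcal D_\infty$ and $p'\in\Delta$, then*
$$|x(d)+\langle\theta,p'\rangle|\le\|x+z_\theta\| .$$

**Proof.** Let $d_K$ be obtained from $d$ by replacing $p_n$ by $p'$ for all $K<n\le\infty$. It stays in $\mathcal D_{A,m}$, respectively in $\mathcal D_\infty$. If $(\eta_n)_{n<\infty}$ are the coordinates of $x$, then $|x(d_K)-x(d)|\le2\sum_{K<n<\infty}|\eta_n|_\infty\to0$, while $z_\theta(d_K)=\langle\theta,p'\rangle$. So $|x(d)+\langle\theta,p'\rangle|=\lim_K|(x+z_\theta)(d_K)|\le\|x+z_\theta\|$. $\square$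

## 5. Contractions $X^{**}\to V$ and $V\to X^{**}$

The bidual of $\ell_1$ is enormous. The following two lemmas reduce everything to $V$. The map $R$ lets us prove the $IP_{f,\infty}$ on $V$; the map $S$ lets us test projections on $V$.

**Lemma 3.** *There is a linear $R:X^{**}\to V$ with $\|R\|\le1$ and $Rx=x$ for $x\in X$.*

**Proof.** By Lemma 1, as a vector space and with an equivalent norm, $X^*=\mathbb R\oplus\ell_\infty(\mathbb N;H^*)\oplus\ell_\infty(I)$, where
$$(\rho,(a_n),(b_i))(x)=\rho\lambda+\sum_{n<\infty}a_n(\eta_n)+\sum_ib_i\gamma_i .$$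
Let $C=\mathbb R\oplus c(\mathbb N;H^*)\oplus c_0(I)\subset X^*$, where $c$ stands for convergent sequences. Every bounded functional on the scalar space $c$ has the form $a\mapsto\sum_{n<\infty}\alpha_na_n+\alpha_\infty\lim a_n$ with a unique $(\alpha_n)_{n\le\infty}\in\ell_1(\overline{\mathbb N})$, and $c_0(I)^*=\ell_1(I)$. Since $H$ is finite-dimensional, every bounded functional on $C$ is
$$(\rho,(a_n),(b_i))\mapsto\rho\lambda+\sum_{n<\infty}a_n(\eta_n)+(\lim_n a_n)(\eta_\infty)+\sum_ib_i\gamma_i$$
for a unique $v=(\lambda,(\eta_n)_{n\le\infty},\gamma)\in V$. For $h\in X^{**}$ let $Rh\in V$ be the vector representing $h|_C$. Then $R$ is linear, and $Rx=x$ for $x\in X$, because $x$ acts on $C$ by this formula with $\eta_\infty=0$.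

Each $d=(p,s)\in\mathcal D$ acts on $X$ by $x\mapsto x(d)$, a functional of norm $\le1$ with coordinates $(1,(p_n|_H)_n,s)$. Since $p_n\to p_\infty$ and $s$ is finitely supported, it lies in $C$. The representation gives $(Rh)(d)=h(d)$. Hence $\|Rh\|=\sup_{d\in\mathcal D}|h(d)|\le\|h\|$. $\square$

**Lemma 4.** *There is a linear $S:V\to X^{**}$ with $\|S\|\le1$ and $Sx=x$ for $x\in X$.*

**Proof.** **Step 1: an estimate inside $X$.** We approximate $z_\theta$ by $z^{(n)}_\theta$ and show that the norm does not grow in the limit:
$$\limsup_{n\to\infty}\|x+z_\theta^{(n)}\|\le\|x+z_\theta\|\qquad(x\in X,\ \theta\in\mathbb R^P). \tag{2}$$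
Let $x=(\lambda,(\eta_k),\gamma)$, $d=(p,s)\in\mathcal D$ and $n\in\mathbb N$. Let $p'_k=p_k$ for $k<n$ and $p'_k=p_n$ for $n\le k\le\infty$.

If $d\in\mathcal D_\infty$, then $d'=(p',s)\in\mathcal D_\infty$. If $d\in\mathcal D_{A,m}$ with $m\le n$, then $p_n\in\Delta_A$, so $p_k'\in\Delta_A$ for all $k\ge m$ and $d'=(p',s)\in\mathcal D_{A,m}$. If $d\in\mathcal D_{A,m}$ with $m>n$, then $p_n$ need not lie in $\Delta_A$. We then also switch the tag off: let $s'=s$ except $s'_{A,m}=0$. All values of $s'$ are in $[0,\kappa]$, so $d'=(p',s')\in\mathcal D_\infty$.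

In all cases $z_\theta(d')=\langle\theta,p_n\rangle=z^{(n)}_\theta(d)$, and therefore
$$|(x+z^{(n)}_\theta)(d)-(x+z_\theta)(d')|=|x(d)-x(d')|\le2\sum_{n<k<\infty}|\eta_k|_\infty+\sum_{B\in\mathcal A}\sum_{m>n}|\gamma_{B,m}| .$$
The right-hand side does not depend on $d$ and tends to $0$ as $n\to\infty$. Taking the supremum over $d$ proves (2).

**Step 2: passing to the bidual.** Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. Since $\|z^{(n)}_\theta\|\le|\theta|_\infty$, weak\* limits along $\mathcal U$ exist in $X^{**}$ by the Banach–Alaoglu theorem. For $x\in X$, $\theta\in H$ put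
$$S(x+z_\theta)=x+w^*\text{-}\lim_{\mathcal U}z^{(n)}_\theta .$$
This is linear, and the formula holds for all $\theta\in\mathbb R^P$, because $z_{\mathbf 1}=z_{\mathbf 1}^{(n)}=\sigma$. The norm of $X^{**}$ is weak\* lower semicontinuous, so with (2), $\|S(x+z_\theta)\|\le\limsup_n\|x+z_\theta^{(n)}\|\le\|x+z_\theta\|$. $\square$

In fact $RS$ is the identity of $V$: for $\theta\in H$ and $f=(\rho,(a_k),(b_i))\in C$ we have $f(z^{(n)}_\theta)=a_n(\theta)\to(\lim_k a_k)(\theta)$, which is how $z_\theta$ acts on $C$. So $S$ is an isometric embedding that fixes $X$, and $\dim S(V)/X=N-1$.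

## 6. A generalized median gives the $IP_{f,\infty}$

**Proposition 5.** *$X$ has the $IP_{f,\infty}$.*

**Proof.** **Step 1: a number between the minimum and the maximum over every $A$.** For $\theta\in\mathbb R^P$ put
$$\varphi(\theta)=\max_{A\in\mathcal A}\min_{j\in A}\theta_j .$$
For the three pairs this is the median. By definition $\min_A\theta\le\varphi(\theta)$ for each $A\in\mathcal A$. On the other hand $\varphi(\theta)=\min_B\theta$ for some $B\in\mathcal A$. Given $A\in\mathcal A$, pick $j\in A\cap B$; then $\min_B\theta\le\theta_j\le\max_A\theta$. So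
$$\min_A\theta\le\varphi(\theta)\le\max_A\theta\qquad\text{for every }A\in\mathcal A. \tag{3}$$
This is the only place where pairwise intersection is used.

**Step 2: replacing $z_\theta$ by the constant $\varphi(\theta)$ does not increase norms.** We claim
$$\|w+\varphi(\theta)\sigma\|\le\|w+z_\theta\|\qquad(w\in X,\ \theta\in\mathbb R^P). \tag{4}$$
Let $d\in\mathcal D$. If $d\in\mathcal D_{A,m}$, use this $A$; if $d\in\mathcal D_\infty$, use any $A\in\mathcal A$. Choose $j,k\in A$ with $\theta_j=\min_A\theta$, $\theta_k=\max_A\theta$. Lemma 2 with $p'=e_j$ and with $p'=e_k$ gives $|w(d)+\theta_j|\le\|w+z_\theta\|$ and $|w(d)+\theta_k|\le\|w+z_\theta\|$. By (3), $\varphi(\theta)$ is a convex combination of $\theta_j$ and $\theta_k$, so $|w(d)+\varphi(\theta)|\le\|w+z_\theta\|$. Take the supremum over $d$.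

**Step 3: from $V$ to $X^{**}$.** Let $h\in X^{**}$, write $Rh=x_0+z_\theta$ with $x_0\in X$, $\theta\in H$, and put $x=x_0+\varphi(\theta)\sigma\in X$. For $w\in X$, (4) applied to $x_0-w$ and Lemma 3 give
$$\|w-x\|=\|(x_0-w)+\varphi(\theta)\sigma\|\le\|x_0-w+z_\theta\|=\|R(h-w)\|\le\|h-w\| .$$
By (1), $h-x\in O(X,X^{**})$, so $h\in X+O(X,X^{**})$. $\square$

## 7. What a projection must pay

The lower bound copies the computation of Section 1. A tag $g_{A,m}$ has oscillation $1$. Adding $(1-\kappa)z_\theta$ with $\theta=1_{P\setminus A}$ does not increase the oscillation, because $z_\theta$ must vanish whenever the tag exceeds $\kappa$. After the projection, $z_\theta$ becomes a vector $y\in X$ that cannot react to the constraint, since the constraint starts too late for it.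

**Proposition 6.** *Let $Q$ be a projection onto $X$ from $X^{**}$, or only from its subspace $S(V)\supset X$, with $\|Q\|=c$. Then there is $q\in\mathbb R^P$ with $\sum_jq_j=1$ such that*
$$c\ge1+2(1-\kappa)(1-q(A))\quad\text{for all }A\in\mathcal A,\qquad q(A):=\sum_{j\in A}q_j .$$

**Proof.** **Step 1: the coefficients.** The map $T=QS:V\to X$ is linear, $\|T\|\le c$, and $T|_X=\mathrm{id}$. Put $y_\theta=Tz_\theta\in X$; then $y_{\mathbf 1}=T\sigma=\sigma$. Fix $u\in\Delta$ and let $d_0\in\mathcal D_\infty$ be the test point with $p_n=u$ for all $n\le\infty$ and $s=0$. Put $q_j=y_{e_j}(d_0)$. By linearity $y_\theta(d_0)=\sum_j\theta_jq_j$, and in particular $\sum_jq_j=\sigma(d_0)=1$. The $q_j$ may be negative; this will not matter.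

**Step 2: a vector of norm at most $\frac12$.** Fix $A\in\mathcal A$ and $l\in A$. Let $\theta=1_{P\setminus A}$ and $y=y_\theta$, so $y(d_0)=1-q(A)$. Let
$$f_m=g_{A,m}+(1-\kappa)z_\theta-\tfrac12\sigma\in V .$$
If $d\in\mathcal D_{A,m}$, then $p_\infty\in\Delta_A$, so $z_\theta(d)=0$ and $f_m(d)=s_{A,m}-\frac12\in[-\frac12,\frac12]$. If $d\in\mathcal D\setminus\mathcal D_{A,m}$, then $s_{A,m}\in[0,\kappa]$ and $(1-\kappa)z_\theta(d)\in[0,1-\kappa]$, so again $f_m(d)\in[-\frac12,\frac12]$. Thus $\|f_m\|\le\frac12$, hence $\|Tf_m\|\le c/2$, where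
$$Tf_m=g_{A,m}+(1-\kappa)y-\tfrac12\sigma .$$

**Step 3: evaluation where the constraint starts late.** Let $d_m\in\mathcal D_{A,m}$ be given by $p_n=u$ for $n<m$, $p_n=e_l$ for $m\le n\le\infty$, $s_{A,m}=1$, and $s_i=0$ otherwise. Then
$$1+(1-\kappa)y(d_m)-\tfrac12\le\frac c2 .$$
Write $y=(\lambda,(\eta_n),\gamma)\in X$. Here $\eta_\infty=0$, and both $\sum_n|\eta_n|_\infty$ and $\sum_m|\gamma_{A,m}|$ are finite. So, as $m\to\infty$,
$$y(d_m)=\lambda+\sum_{n<m}\langle\eta_n,u\rangle+\sum_{m\le n<\infty}\langle\eta_n,e_l\rangle+\gamma_{A,m}\ \longrightarrow\ \lambda+\sum_{n<\infty}\langle\eta_n,u\rangle=y(d_0)=1-q(A) .$$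
Hence $\frac c2\ge\frac12+(1-\kappa)(1-q(A))$, which is the claim. The vector $q$ was chosen in Step 1, before $A$. $\square$

**Proof of Theorem A.** $X$ is isomorphic to $\ell_1$ by Lemma 1 and has the $IP_{f,\infty}$ by Proposition 5. Let $Q$ be a projection of $X^{**}$ onto $X$ of norm $c$ and let $q$ be as in Proposition 6. Each point of $P$ lies in two of the three pairs, so $\sum_{A\in\mathcal A}q(A)=2\sum_jq_j=2$, and some $A\in\mathcal A$ has $q(A)\le\frac23$. Therefore $c\ge1+\frac23(1-\kappa)>1$. $\blacksquare$

The copying trick of Section 3 is now powerless: the vector $z_\theta^{(1)}$ takes the value $\langle\theta,u\rangle$ at $d_m$ for every $m>1$, whatever $A$ is.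

## 8. Regular families, projective planes and the constant 3

How large can the gap be? We replace the three pairs by families of small sets that still intersect pairwise.

**Definition.** $\mathcal A$ is *$(a,N)$-regular* if $|A|=a$ for all $A\in\mathcal A$ and every point of $P$ lies in the same number $r$ of members of $\mathcal A$.

The three pairs are $(2,3)$-regular with $r=2$. Counting incidences, $|\mathcal A|a=rN$. If $\sum_jq_j=1$, then $\sum_{A}q(A)=r$, so the average of $q(A)$ is $r/|\mathcal A|=a/N$, and some $A$ has $q(A)\le a/N$.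

**Proposition 7.** *If $\mathcal A$ is pairwise intersecting and $(a,N)$-regular, then*
$$1+2(1-\kappa)\bigl(1-\tfrac aN\bigr)\le\lambda(X,S(V))\le\lambda(X,X^{**})\le1+2\bigl(1-\tfrac aN\bigr),$$
*and $X^{**}$ admits a projection onto $X$ of norm at most the right-hand side.*

**Proof.** The first inequality is Proposition 6 with an $A$ such that $q(A)\le a/N$. The second holds because a projection of $X^{**}$ onto $X$ restricts to one of $S(V)$.

For the upper bound we project by the mean. Let $q$ be the uniform distribution on $P$ and $T_q(x+z_\theta)=x+\langle q,\theta\rangle\sigma$ for $x\in X$, $\theta\in H$. This is a linear projection of $V$ onto $X$ (and $\langle q,\theta\rangle=0$ for $\theta\in H$; the formula stays correct for all $\theta\in\mathbb R^P$, as $z_{\mathbf 1}=\sigma$). Let $v=x+z_\theta$. Lemma 2 with one fixed $d_0\in\mathcal D_\infty$ and $p'=e_j$ gives $|x(d_0)+\theta_j|\le\|v\|$ for all $j$, so $\max\theta-\min\theta\le2\|v\|$.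

Let $d\in\mathcal D_{A,m}$, or $d\in\mathcal D_\infty$ with any $A\in\mathcal A$, and let $p'\in\Delta_A$ be uniform on $A$. If $A\ne P$, let $p''$ be uniform on $P\setminus A$; if $A=P$, let $p''\in\Delta$ be arbitrary. Then $q=\frac aNp'+(1-\frac aN)p''$, that is, $q-p'=(1-\frac aN)(p''-p')$, and
$$|\langle q,\theta\rangle-\langle\theta,p'\rangle|\le\bigl(1-\tfrac aN\bigr)(\max\theta-\min\theta)\le2\bigl(1-\tfrac aN\bigr)\|v\| .$$
By Lemma 2, $|x(d)+\langle\theta,p'\rangle|\le\|v\|$. Adding, $|(T_qv)(d)|\le(1+2(1-\frac aN))\|v\|$. So $\|T_q\|\le1+2(1-\frac aN)$, and $T_qR:X^{**}\to X$ is a projection onto $X$ with the same bound, by Lemma 3. $\square$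

The next proposition shows that, for finite codimension, $3$ is a universal ceiling. It uses the principle of local reflexivity (Lindenstrauss–Rosenthal 1969): for a finite-dimensional $E\subset X^{**}$ and $\delta>0$ there is a linear $T:E\to X$ with $T=\mathrm{id}$ on $E\cap X$ and $\|T\|\le1+\delta$.

**Proposition 8.** *For every Banach space $X$ and every $Z$ with $X\subset Z\subset X^{**}$ and $\dim Z/X<\infty$, $\lambda(X,Z)\le3$.*

**Proof.** We may assume $Z\ne X$. Let $\pi:Z\to Z/X$ be the quotient map and $0<\delta<1$. Take a finite $\delta$-net $(\theta_j)$ of the unit sphere of $Z/X$. It spans $Z/X$, since for a proper subspace of a finite-dimensional space some unit vector has distance $1$ from it. Choose lifts $e_j\in Z$ with $\pi e_j=\theta_j$, $\|e_j\|\le1+\delta$, and let $E=\mathrm{span}(e_j)$, so $\pi(E)=Z/X$. Let $T:E\to X$ be given by local reflexivity with this $\delta$.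

Define $L:Z/X\to Z$ by $L(\pi e)=e-Te$ for $e\in E$. If $\pi e=\pi e'$, then $e-e'\in E\cap X$ is fixed by $T$, so $L$ is well defined; it is linear, and $\pi L=\mathrm{id}$ because $Te\in X$. We have $\|L\theta_j\|\le(1+\|T\|)\|e_j\|\le(2+\delta)(1+\delta)$. Each unit vector is within $\delta$ of some $\theta_j$, so $\|L\|\le(2+\delta)(1+\delta)+\delta\|L\|$, that is, $\|L\|\le(2+\delta)(1+\delta)/(1-\delta)$. The map $z\mapsto z-L\pi z$ sends $Z$ into $X$, since $\pi(z-L\pi z)=0$, and fixes $X$. Its norm is at most $1+\|L\|$, which tends to at most $3$ as $\delta\to0$. $\square$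

**Theorem B.**

1. *$\sup\lambda(X,Z)=3$, the supremum being over all $X$ with the $IP_{f,\infty}$ and all $Z$ with $X\subset Z\subset X^{**}$, $\dim Z/X<\infty$. So the universal bound of Proposition 8 cannot be improved under the $IP_{f,\infty}$. The supremum is approached by spaces isomorphic to $\ell_1$.*
2. *There is $X$ with the $IP_{f,\infty}$ such that every projection $X^{**}\to X$ has norm $\ge3$, and a projection of norm $3$ exists.*
3. *Let $c<3$. Every Banach space $E$ which is isomorphic to a dual space and has a complemented subspace isomorphic to $\ell_1$ has an equivalent norm with the $IP_{f,\infty}$ such that every projection $E^{**}\to E$ has norm $>c$.*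

(Projections are onto.)

**Proof of (1).** Let $t$ be a prime and let $P$ be the set of one-dimensional subspaces of $\mathbb F_t^3$, so $N=(t^3-1)/(t-1)=t^2+t+1$. Each two-dimensional subspace contains $t+1$ one-dimensional ones; let $\mathcal A$ be the family of these sets, the lines of the projective plane. Two planes through the origin in a three-dimensional space share a line, so any two members of $\mathcal A$ meet. Each one-dimensional subspace lies in $t+1$ two-dimensional ones. So $\mathcal A$ is $(t+1,t^2+t+1)$-regular. Take $Z=S(V)$ in Proposition 7: the lower bound $1+2(1-\kappa)\bigl(1-\frac{t+1}{t^2+t+1}\bigr)$ tends to $3$ as $t\to\infty$ and $\kappa\to0$. These $X$ are isomorphic to $\ell_1$ and have the $IP_{f,\infty}$, and $\dim S(V)/X\le N-1<\infty$. The upper bound $3$ is Proposition 8.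

**Proof of (2).** Let $X_k$ be the space from (1) for the $k$-th prime and $\kappa=\frac1{k+1}$. Let $X=(\bigoplus_kX_k)_{\ell_2}$, so that $X^{**}=(\bigoplus_kX_k^{**})_{\ell_2}$ with the coordinatewise embedding.

For the $IP_{f,\infty}$ let $h=(h_k)\in X^{**}$. By Proposition 5 and (1) there are $x_k\in X_k$ with $\|w_k-x_k\|\le\|w_k-h_k\|$ for all $w_k\in X_k$. The choice $w_k=0$ gives $\|x_k\|\le\|h_k\|$, so $x=(x_k)\in X$. Squaring and adding, $\|w-x\|\le\|w-h\|$ for all $w\in X$, so $h-x\in O(X,X^{**})$ by (1).

Let $Q$ be a projection of $X^{**}$ onto $X$ of norm $c$. Restricting it to $X_k^{**}$ and following it by the norm one coordinate map $X\to X_k$, we get a projection of $X_k^{**}$ onto $X_k$ of norm $\le c$. So $c\ge\lambda(X_k,X_k^{**})$ for all $k$, and by Proposition 7 the right-hand side tends to $3$. Hence $c\ge3$. Finally Proposition 7 gives projections $X_k^{**}\to X_k$ of norm $\le3$; acting coordinatewise they form a projection of $X^{**}$ onto $X$ of norm $\le3$, hence equal to $3$.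

**Proof of (3).** By (1) and Proposition 7 there is a space $X_0$ isomorphic to $\ell_1$, with the $IP_{f,\infty}$ and $\lambda(X_0,X_0^{**})>c$. Let $E\cong G^*$ and $E\cong\ell_1\oplus W$. Since $\ell_1\cong\ell_1\oplus\ell_1$,
$$E\cong\ell_1\oplus W\cong\ell_1\oplus\ell_1\oplus W\cong\ell_1\oplus E\cong X_0\oplus_\infty G^* .$$
Give $E$ the norm of $X_0\oplus_\infty G^*$; its bidual is $X_0^{**}\oplus_\infty G^{***}$. Both summands have the $IP_{f,\infty}$, the second because it is a dual space. Given $(h_0,h_1)$ in the bidual, choose $x_0$ and $x_1$ as in (1) in each coordinate; taking the maximum of the two inequalities gives (1) for $(x_0,x_1)$. So the sum has the $IP_{f,\infty}$. A projection $Q$ of the bidual onto $X_0\oplus_\infty G^*$, restricted to $X_0^{**}$ and followed by the norm one coordinate map onto $X_0$, is a projection of $X_0^{**}$ onto $X_0$. So $\|Q\|\ge\lambda(X_0,X_0^{**})>c$. $\blacksquare$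

These arguments do not determine whether the $IP_{f,\infty}$ forces $X$ to be complemented in $X^{**}$ with *some* constant. By Theorem B(2), no universal constant smaller than $3$ can work.

## 9. Spaces without $\ell_1$ and Asplund subspaces

The counterexamples of Theorem A are renormings of $\ell_1$. Part (a) below, which is in the spirit of Godefroy's work, shows that a separable counterexample must contain $\ell_1$.

**Definition.** A Banach space $Y$ is *Asplund* if every continuous convex function on a nonempty open convex subset of $Y$ is Fréchet differentiable at the points of a dense $G_\delta$ subset of its domain. By a textbook theorem this holds if and only if every separable subspace of $Y$ has a separable dual.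

For instance, $c_0$ is Asplund: the dual of a subspace of $c_0$ is a quotient of $\ell_1$, hence separable. The space $\ell_1$ is not. For $x\in\ell_1$ and $t>0$ choose $n$ with $|x_n|\le t/2$; then $\|x+te_n\|+\|x-te_n\|-2\|x\|=2(t-|x_n|)\ge t$, so the norm of $\ell_1$ is nowhere Fréchet differentiable.

**Theorem C.** *(a) Let $X$ be separable and contain no isomorphic copy of $\ell_1$. Then $O(X,X^{**})$ is a linear subspace. So if $X$ has the $IP_{f,\infty}$, then $X$ is 1-complemented in $X^{**}$, by a unique norm one projection.*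

*(b) Let $X$ have the $IP_{f,\infty}$ and let $Y\subset X$ be a closed Asplund subspace. Then there is a linear $J:Y^{**}\to X$ with $\|J\|\le1$ and $J|_Y=\mathrm{id}_Y$. Moreover, for each $h\in Y^{**}\subset X^{**}$, $Jh$ is the only $x\in X$ with $h-x\in O(X,X^{**})$. In particular an Asplund space with the $IP_{f,\infty}$ is 1-complemented in its bidual.*

**Proof of (a).** Write $O=O(X,X^{**})$ and let $B=(B_{X^*},w^*)$, a compact metrizable space because $X$ is separable.

**Step 1: an element of $O$ vanishes on a dense set.** Let $u\in O$. A functional on $X^*$ that vanishes on $\ker u$ is a multiple of $u$, so $(\ker u)^\perp=\mathbb Ru$ in $X^{**}$. For a closed subspace $M\subset X^*$, restriction induces an isometry $X^{**}/M^\perp=M^*$, so $\mathrm{dist}(x,M^\perp)=\sup\{f(x):f\in B\cap M\}$. With $M=\ker u$ and $\|x+su\|\ge\|x\|$ for all $s\in\mathbb R$,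
$$\sup\{f(x):f\in B\cap\ker u\}=\mathrm{dist}(x,\mathbb Ru)=\|x\|\qquad(x\in X).$$
If the weak\* closure of the convex set $B\cap\ker u$ missed a point $f_0\in B$, the separation theorem would give $x\in X$ with $f_0(x)>\sup_{B\cap\ker u}f(x)=\|x\|$, which is impossible. So $B\cap\ker u$ is $w^*$-dense in $B$.

**Step 2: common continuity points.** Let $u,v\in O$. By Odell–Rosenthal (Israel J. Math. 20 (1975)), since $X$ is separable and contains no copy of $\ell_1$, $u$ and $v$ are $w^*$-limits of sequences from $X$. So on $B$ they are pointwise limits of sequences of continuous functions, that is, of the first Baire class, and by Baire's theorem each is continuous at the points of a dense $G_\delta$ set. The intersection $D$ of the two sets is again a dense $G_\delta$. Let $f\in D$. By Step 1, $f$ is a limit of points of $B$ where $u$ vanishes, and $u|_B$ is continuous at $f$; so $u(f)=0$, and likewise $v(f)=0$.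

**Step 3: conclusion.** For $x\in X$, since $D$ is $w^*$-dense in $B$,
$$\|x+u+v\|\ge\sup_{f\in D}|f(x)+(u+v)(f)|=\sup_{f\in D}|f(x)|=\|x\| .$$
So $u+v\in O$, and $O$ is linear. If $X+O=X^{**}$, then, as $X\cap O=\{0\}$, $x+o\mapsto x$ is a well defined linear projection of norm one. For uniqueness, let $\mathcal P$ be any norm one projection onto $X$. Then $\ker\mathcal P\subset O$ by Section 2. Any $o\in O$ is $x+k$ with $x\in X$, $k\in\ker\mathcal P$, and $x=o-k\in X\cap O=\{0\}$. So $\ker\mathcal P=O$, which determines $\mathcal P$. $\square$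

**Proof of (b).** Write $O=O(X,X^{**})$, and identify $Y^{**}$ with the weak\* closure of $Y$ in $X^{**}$.

**Step 1: many points of differentiability.** Let $F\subset X$ be finite-dimensional and $Y_1=Y+F$, a closed subspace. It is Asplund. Indeed, write $Y_1=Y\oplus F_1$ with $F_1$ finite-dimensional. A separable subspace $M$ of $Y_1$ lies in $M_Y\oplus F_1$, where $M_Y$ is the closure of its image under the projection $Y_1\to Y$. The dual of $M_Y\oplus F_1$ is separable, and it maps onto $M^*$ by restriction.

Let $G$ be the set of those $w\in X\setminus\{0\}$ for which the function $y\mapsto\|w+y\|$ on $Y_1$ is Fréchet differentiable at $0$, and let $\phi_w\in Y_1^*$ be the derivative. The set $G$ is dense in $X$. Given $w_0\ne0$ and $0<\varepsilon<\|w_0\|$, the continuous convex function $y\mapsto\|w_0+y\|$ on $Y_1$ is Fréchet differentiable at some $y$ with $\|y\|<\varepsilon$, and then $w=w_0+y\in G$. The nonzero $w_0$ are dense in $X$.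

We also need:
$$\text{if } w\in G,\ \Phi\in X^{***},\ \|\Phi\|=1,\ \Phi(w)=\|w\|,\ \text{ then }\ \Phi|_{Y_1}=\phi_w . \tag{5}$$
Indeed, for $y\in Y_1$ and $\tau>0$, $\tau\Phi(y)=\Phi(w+\tau y)-\Phi(w)\le\|w+\tau y\|-\|w\|$. Dividing by $\tau$ and letting $\tau\to0$ gives $\Phi(y)\le\phi_w(y)$; replace $y$ by $-y$.

**Step 2: the key identity.** *If $h\in Y^{**}$, $x\in F$, $h-x\in O$ and $w\in G$, then $\phi_w(x)=h(\phi_w|_Y)$.* The right-hand side does not involve $x$; this is what will make $x$ unique and linear in $h$.

Since $\|w+s(h-x)\|\ge\|w\|$ for all $s\in\mathbb R$, the distance from $w$ to $\mathbb R(h-x)$ is $\|w\|$. By the Hahn–Banach theorem there is $\Phi\in X^{***}$ with $\|\Phi\|=1$, $\Phi(w)=\|w\|$ and $\Phi(h-x)=0$. By (5), $\Phi(x)=\phi_w(x)$, because $x\in F\subset Y_1$. So $\Phi(h)=\phi_w(x)$, and it remains to compute $\Phi(h)$.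

Let $\varepsilon>0$. By Fréchet differentiability there is $\delta>0$ with
$$\|w+y\|\le\|w\|+\phi_w(y)+\varepsilon\|y\|\qquad(y\in Y,\ \|y\|\le\delta).$$
Let $k\in Y^{**}$ with $\|k\|\le\delta$. By Goldstine's theorem there is a net $(y_\alpha)$ in $Y$ with $\|y_\alpha\|\le\|k\|$ and $y_\alpha\to k$ weak\*. The norm of $X^{**}$ is weak\* lower semicontinuous, so
$$\|w+k\|\le\liminf_\alpha\|w+y_\alpha\|\le\|w\|+k(\phi_w|_Y)+\varepsilon\|k\| .$$
Also $\Phi(k)=\Phi(w+k)-\|w\|\le\|w+k\|-\|w\|$. So $\Phi(k)\le k(\phi_w|_Y)+\varepsilon\|k\|$ for all small $k\in Y^{**}$, and by scaling for all $k\in Y^{**}$. Apply this to $k=h$ and $k=-h$ and let $\varepsilon\to0$: $\Phi(h)=h(\phi_w|_Y)$. This proves the identity.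

**Step 3: uniqueness and linearity.** By the $IP_{f,\infty}$, each $h\in Y^{**}$ has some $x\in X$ with $h-x\in O$. Let $x_1,x_2,x_3$ be any such elements for $h_1$, $h_2$ and $a_1h_1+a_2h_2$. Put $u=x_3-a_1x_1-a_2x_2$ and use Steps 1 and 2 with $F=\mathrm{span}(x_1,x_2,x_3)$. The identity gives, for all $w\in G$,
$$\phi_w(u)=(a_1h_1+a_2h_2)(\phi_w|_Y)-a_1h_1(\phi_w|_Y)-a_2h_2(\phi_w|_Y)=0 .$$
Suppose $u\ne0$. Since $G$ is dense, choose $w\in G$ with $\|w-u\|<\|u\|/2$, and $\Phi\in X^{***}$ with $\|\Phi\|=1$ and $\Phi(w)=\|w\|$. By (5),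
$$\phi_w(u)=\Phi(u)=\Phi(w)-\Phi(w-u)\ge\|w\|-\|w-u\|\ge\|u\|-2\|w-u\|>0,$$
a contradiction. So $u=0$. With $a_1=1$, $a_2=0$ this says that $x$ is uniquely determined by $h$; call it $Jh$. In general it says that $J$ is linear.

**Step 4: the remaining properties.** Since $h-Jh\in O$, $\|Jh\|\le\|Jh+(h-Jh)\|=\|h\|$. For $y\in Y$ we have $y-y=0\in O$, so $Jy=y$ by uniqueness. If $X$ itself is Asplund, take $Y=X$: then $J$ is a norm one projection of $X^{**}$ onto $X$. $\blacksquare$

Part (b) has a consequence for $c_0$. Suppose $X$ has the $IP_{f,\infty}$ and contains a subspace $Y$ isomorphic to $c_0$. Then $Y$ is Asplund, and $J:Y^{**}\cong\ell_\infty\to X$ is the identity on $Y$, so it fixes a copy of $c_0$. By Rosenthal's theorem (an operator on $\ell_\infty$ that fixes a copy of $c_0$ fixes a copy of $\ell_\infty$; Studia Math. 37 (1970)), $X$ contains $\ell_\infty$. In particular a separable space with the $IP_{f,\infty}$ does not contain $c_0$. This is why the tags of Section 4 needed $\kappa>0$: with $\kappa=0$ they span $c_0$ inside a separable space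 (the norm is dominated by $|\cdot|_1$, for which $X$ is separable), and the $IP_{f,\infty}$ would be lost.
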